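\title{Varieties with no rational point and a point over every larger number field}

\begin{abstract}
A variety over a number field $K$ that contains a nonempty open subvariety of $\mathbf{P}^1_K$ acquires new points over every nontrivial algebraic extension of $K$. We show that the converse fails over every number field: there is a smooth, projective, geometrically integral variety $X$ over $K$ such that, for algebraic $L/K$, $X(L)\neq\emptyset$ if and only if $L\neq K$. Two quaternion classes give a Brauer--Manin obstruction over $K$. Their joint value in $\mathbf{F}_2^2$ is zero at all places but one dyadic place, where it can be any nonzero vector. A sum of two or more nonzero vectors of $\mathbf{F}_2^2$ can vanish, and the obstruction disappears over every larger field.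
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K\subset\overline{\mathbf{Q}}$ be a number field and let $V$ be an irreducible algebraic variety over $K$. An \emph{extension} $L/K$ is a field $L$ with $K\subseteq L\subset\overline{\mathbf{Q}}$, and it is \emph{nontrivial} if $L\neq K$. The variety $V$ is \emph{diophantine-stable} for $L/K$ if it acquires no new points over $L$, that is, if $V(L)=V(K)$. Subvarieties are locally closed and defined over $K$, and an \emph{open subvariety of $\mathbf{P}^1$} is a nonempty Zariski-open subvariety of $\mathbf{P}^1_K$.

An open subvariety of $\mathbf{P}^1$ omits only finitely many points of the line, and $L\setminus K$ is infinite when $L\neq K$. So if $V$ contains a subvariety isomorphic to an open subvariety of $\mathbf{P}^1$, then $V$ is not diophantine-stable for any nontrivial extension. This paper is about the converse.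

\begin{quote}
\textbf{Question.} Suppose that $V(L)\setminus V(K)\neq\emptyset$ for every nontrivial extension $L/K$. Does $V$ contain a subvariety isomorphic over $K$ to an open subvariety of $\mathbf{P}^1$?
\end{quote}

The Question is posed in \cite{source}, where it is answered in the affirmative for irreducible curves and left open for general $V$. In dimension $0$ the hypothesis never holds: if $V=\mathrm{Spec}\,K'$ and $[L:K]$ is a prime larger than $[K':K]$, then $K'$ embeds in $L$ only if $K'=K$, so $V(L)=V(K)$. A counterexample therefore has dimension at least $2$.

One would guess that the answer is yes. The hypothesis asks for points over all extensions at once, and a rational parametrization is the evident way to supply them. The quickest way to refute the guess would be a variety with $V(K)=\emptyset$ and $V(L)\neq\emptyset$ for all $L\neq K$, because a subvariety isomorphic to an open subvariety of $\mathbf{P}^1$ has infinitely many $K$-points. The familiar varieties without points do not behave in this way. A Severi--Brauer variety with points over a quadratic and over a cubic extension has a Brauer class killed by $2$ and by $3$, so it has a $K$-point. A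 projective cubic hypersurface with a pair of conjugate quadratic points has a $K$-point on the line through them. Nevertheless such varieties exist, and the answer to the Question is no over every number field.

\begin{theorem}\label{thm:open}
Let $K$ be a number field. There is a smooth, quasi-projective, geometrically integral variety $V$ over $K$ with $V(K)=\emptyset$ and $V(L)\neq\emptyset$ for every nontrivial algebraic extension $L/K$.
\end{theorem}

\begin{theorem}\label{thm:proj}
Let $K$ be a number field. There is a smooth, projective, geometrically integral variety $X$ over $K$ such that, for algebraic $L/K$, $X(L)\neq\emptyset$ if and only if $L\neq K$.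
\end{theorem}

\begin{corollary}\label{cor:main}
Let $K$ be a number field.
\begin{enumerate}
\item There is a projective, geometrically integral variety $V'$ over $K$ with exactly one $K$-point, with $V'(L)\neq V'(K)$ for every nontrivial extension $L/K$, and containing no subvariety isomorphic to an open subvariety of $\mathbf{P}^1$.
\item There is a polynomial $f\in K[T_1,\dots,T_n]$ that has no zero in $K^n$ but has a zero in $L^n$ for every nontrivial algebraic extension $L/K$.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:proj} contains Theorem~\ref{thm:open}, but its $X$ is a compactification of the variety $V$ built for Theorem~\ref{thm:open}. Part~(1) of the corollary shows that the failure does not depend on the set of $K$-points being empty.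

\subsection*{The idea}
A variety as in Theorem~\ref{thm:open} has a point over every completion $K_v$. Indeed, choose $d\in K^*$ that is a square in $K_v$ and a nonsquare at some other finite place; then $K(\sqrt d)$ is a nontrivial extension that embeds in $K_v$. So the absence of $K$-points cannot be seen at one place, and we obtain it from the reciprocity law. A class $\alpha\in\mathrm{Br}(V)$ can be evaluated at a point $P\in V(K)$, and the local invariants of $\alpha(P)\in\mathrm{Br}(K)$ add up to $0$. If the values of $\alpha$ at local points can never add up to $0$, then $V(K)=\emptyset$. This is a Brauer--Manin obstruction.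

Suppose that $\alpha$ has order $2$, that it vanishes on $V(K_v)$ for all places $v$ but one place $\lambda$, and that it is nonzero at every point of $V(K_\lambda)$. Then $V(K)=\emptyset$. Now let $\lambda$ split completely in an extension $L$ of degree $r$. Each of the $r$ places above $\lambda$ has completion $K_\lambda$ and contributes $\frac12$ to the sum of invariants. For even $r$ these contributions cancel, and for odd $r$ they do not. The remedy is to use two classes $\alpha,\beta$ whose joint value at $\lambda$ avoids $0\in\mathbf{F}_2^2$ but can be each of the three nonzero vectors. One nonzero vector is not $0$, but two equal vectors add up to $0$, the three distinct ones add up to $0$, and every $r\ge2$ is a sum of twos and threes.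

Three things remain to be done. We need a variety on which two classes have exactly this local behavior; it comes from a bound on the rank of a matrix of Hilbert symbols (Sections~\ref{sec:symbols} and~\ref{sec:system}, with the case $K=\mathbf{Q}$ worked out in Section~\ref{sec:Q}). We must treat the extensions in which $\lambda$ does not split completely; this is why $\lambda$ is chosen above $2$ (Section~\ref{sec:local}). And we must produce an $L$-point once reciprocity allows one (Section~\ref{sec:global}). Sections~\ref{sec:compact} and~\ref{sec:cor} prove Theorem~\ref{thm:proj} and Corollary~\ref{cor:main}.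

\section{Quaternion symbols}\label{sec:symbols}

Let $F$ be a field of characteristic $0$. We write $H_F=F^*/F^{*2}$ additively, as a vector space over $\mathbf{F}_2$. For $x,y\in F^*$ let $(x,y)\in\mathrm{Br}(F)[2]$ be the class of the quaternion algebra with basis $1,\mathbf{i},\mathbf{j},\mathbf{ij}$ and relations $\mathbf{i}^2=x$, $\mathbf{j}^2=y$, $\mathbf{ij}=-\mathbf{ji}$. The symbol $(x,y)$ is a symmetric bilinear map $H_F\times H_F\to\mathrm{Br}(F)[2]$, and $(x,y)=0$ if and only if $y=p^2-xq^2$ for some $p,q\in F$.

Let $L$ be a number field and $w$ a place of $L$. A finite place is \emph{dyadic} if it lies above $2$ and \emph{odd} otherwise. The invariant $\mathrm{inv}_w\colon\mathrm{Br}(L_w)\to\mathbf{Q}/\mathbf{Z}$ is injective, and we use it to identify $\mathrm{Br}(L_w)[2]$ with a subgroup of $\frac12\mathbf{Z}/\mathbf{Z}=\mathbf{F}_2$. For $c\in\mathrm{Br}(L)[2]$ we write $c_w\in\mathbf{F}_2$ for its image at $w$, and we say that $c$ is \emph{ramified} at $w$ if $c_w=1$. Put $H_w=H_{L_w}$, and let $\langle x,y\rangle_w\in\mathbf{F}_2$ be the value of the symbol $(x,y)$ over $L_w$; this is the Hilbert symbol in additive notation. We use the following standard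 facts.

\begin{itemize}
\item[(F1)] \emph{Local symbols.} The form $\langle\,,\rangle_w$ on $H_w$ is nondegenerate. The dimension of $H_w$ is $2$ if $w$ is odd, $[L_w:\mathbf{Q}_2]+2$ if $w$ is dyadic, $1$ if $w$ is real and $0$ if $w$ is complex. If $w$ is odd, the symbol of two units is $0$, and the symbol of a unit $u$ and a uniformizer is $0$ if and only if $u$ is a square in the residue field.
\item[(F2)] \emph{Global classes.} The map $\mathrm{Br}(L)\to\bigoplus_w\mathrm{Br}(L_w)$ is injective, and the invariants of a global class add up to $0$ (\emph{reciprocity}). Given two finite places, there is a quaternion algebra ramified exactly there. If $L/K$ is finite and $w$ lies above $v$, then restriction multiplies $\mathrm{inv}_v$ by $[L_w:K_v]$.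
\item[(F3)] \emph{Weak approximation.} For a finite set $\Sigma$ of places, $L^*\to\prod_{w\in\Sigma}H_w$ is surjective, because $L^*$ is dense in $\prod_{w\in\Sigma}L_w^*$ and the squares form an open subgroup.
\item[(F4)] \emph{Primes in ray classes.} Let $\mathfrak{m}$ be a nonzero ideal of the ring of integers. Call two fractional ideals prime to $\mathfrak{m}$ equivalent if their quotient is generated by an element $\zeta$ that is positive at all real places and satisfies $v_{\mathfrak q}(\zeta-1)\ge v_{\mathfrak q}(\mathfrak m)$ for all $\mathfrak q\mid\mathfrak m$. Every class contains infinitely many prime ideals (Chebotarev, Hecke).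
\end{itemize}

All local statements in this paper reduce to one lemma of linear algebra, which describes the matrices of symbols that occur when the first entries are confined to a subspace.

\begin{lemma}\label{lem:rank}
Let $H$ be a finite-dimensional $\mathbf{F}_2$-vector space with a nondegenerate bilinear form $\langle\,,\rangle$, let $U\subseteq H$ be a subspace, and let $B\in M_3(\mathbf{F}_2)$. There are $x_1,x_2,x_3\in U$ and $y_1,y_2,y_3\in H$ with $B=(\langle x_i,y_j\rangle)_{i,j}$ if and only if $\mathrm{rank}\,B\le\dim U$.
\end{lemma}

\begin{proof}
If $B=(\langle x_i,y_j\rangle)$, then the rows of $B$ are the images of $x_1,x_2,x_3$ under the linear map $U\to\mathbf{F}_2^3$, $x\mapsto(\langle x,y_j\rangle)_j$, so $\mathrm{rank}\,B\le\dim U$. Conversely, let $\rho=\mathrm{rank}\,B\le\dim U$ and write $B=\sum_{k=1}^{\rho}p_kq_k^{T}$ with column vectors $p_k,q_k\in\mathbf{F}_2^3$. Choose linearly independent $u_1,\dots,u_\rho\in U$. By nondegeneracy there are $h_1,\dots,h_\rho\in H$ with $\langle u_k,h_l\rangle=\delta_{kl}$. For $x_i=\sum_kp_{k,i}u_k$ and $y_j=\sum_lq_{l,j}h_l$ we get $\langle x_i,y_j\rangle=\sum_kp_{k,i}q_{k,j}=B_{ij}$.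
\end{proof}

The element given by weak approximation is uncontrolled outside $\Sigma$. The next lemma confines the damage to a single prime.

\begin{lemma}\label{lem:prime}
Let $\Sigma$ be a finite set of places of $L$ containing the archimedean and the dyadic ones, and let $\xi_w\in H_w$ for $w\in\Sigma$. For infinitely many primes $\mathfrak p\notin\Sigma$ there is $z\in L^*$ that has class $\xi_w$ in $H_w$ for all $w\in\Sigma$, has $v_{\mathfrak p}(z)=1$, and is a unit at all places outside $\Sigma\cup\{\mathfrak p\}$.
\end{lemma}

\begin{proof}
By (F3) there is $z_0\in L^*$ with class $\xi_w$ for all $w\in\Sigma$. Let $\mathfrak b$ be the prime-to-$\Sigma$ part of the fractional ideal $(z_0)$. Let $\mathfrak m=\prod\mathfrak q^{e}$, the product over the finite places $\mathfrak q\in\Sigma$, with $e\ge1$ so large that every element of $L_{\mathfrak q}$ congruent to $1$ modulo $\mathfrak q^e$ is a square. By (F4) there are infinitely many primes $\mathfrak p\notin\Sigma$ with $\mathfrak p=\mathfrak b\cdot(\zeta)$ for some $\zeta$ as in (F4). Such a $\zeta$ is a square in $L_w$ for every $w\in\Sigma$, and the prime-to-$\Sigma$ part of $(z_0\zeta)$ is $\mathfrak p$. Take $z=z_0\zeta$.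
\end{proof}

\section{A system of equations in the Brauer group}\label{sec:system}

\subsection*{A plane of matrices}
At an odd or archimedean place $v$ we have $\dim H_v\le2$, so by Lemma~\ref{lem:rank} every $3\times3$ matrix of symbols $B=(\langle x_i,y_j\rangle_v)$ is singular; three is the smallest size for which this holds. Let $\varepsilon\mapsto M(\varepsilon)$ be a linear map $\mathbf{F}_2^2\to M_3(\mathbf{F}_2)$ such that $M(\varepsilon)$ is invertible for $\varepsilon\neq0$. The equation $B=M(\varepsilon)$ for a singular $B$ then forces $\varepsilon=0$. The shifted equation $B=M(\varepsilon)+I$ does the opposite: it forces $\varepsilon\neq0$. It permits all three nonzero values of $\varepsilon$ only if the three matrices $M(\varepsilon)+I$ are singular. So each nonzero matrix of the plane should have the eigenvalue $1$ and not the eigenvalue $0$. For elements $s,t$ of an $\mathbf{F}_2$-vector space put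
\[
M(s,t)=\begin{pmatrix}s+t&s&0\\ t&s+t&s+t\\ t&s&t\end{pmatrix}.
\]
The map $M$ is additive, and $s$ and $t$ are the $(1,2)$ and $(2,1)$ entries of $M(s,t)$.

\begin{lemma}\label{lem:matrices}
For every nonzero $\varepsilon\in\mathbf{F}_2^2$ the matrix $M(\varepsilon)$ is invertible and the matrix $M(\varepsilon)+I$ is singular.
\end{lemma}

\begin{proof}
The matrices $M(1,0)$, $M(0,1)$, $M(1,1)$ are
\[
\begin{pmatrix}1&1&0\\0&1&1\\0&1&0\end{pmatrix},\qquad
\begin{pmatrix}1&0&0\\1&1&1\\1&0&1\end{pmatrix},\qquad
\begin{pmatrix}0&1&0\\1&0&0\\1&1&1\end{pmatrix}.
\]
Expanding along the first column, the first row and the third column, respectively, leaves the $2\times2$ determinants $1\cdot0-1\cdot1$, $1\cdot1-1\cdot0$ and $0\cdot0-1\cdot1$, all equal to $1$ in $\mathbf{F}_2$. After adding $I$, the first matrix has zero first column, the second has zero first row, and the third has three equal rows $(1,1,0)$.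
\end{proof}

\subsection*{The arithmetic data}
Fix a number field $K$ and a dyadic place $\lambda$ of $K$, and put $N=[K_\lambda:\mathbf{Q}_2]\ge1$, so that $\dim H_\lambda=N+2$. We want the shifted equation at $\lambda$ and the unshifted one elsewhere. The shift must be a diagonal matrix of global classes $D_1,D_2,D_3$ ramified at $\lambda$, and by reciprocity each $D_i$ is ramified at a second place. We take three distinct odd places $v_1,v_2,v_3$ and let $D_i\in\mathrm{Br}(K)[2]$ be the class of a quaternion algebra ramified exactly at $\lambda$ and $v_i$. The unwanted shift at $v_i$ then has rank only $1$.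

The bound $\mathrm{rank}\,B\le2$ is not automatic at dyadic places, and at $v_i$ we need the better bound $\mathrm{rank}\,B\le1$ to absorb the shift. We impose these bounds by making the $x_i$ orthogonal to fixed elements of $K^*$. Choose a subspace $G\subset H_\lambda$ of dimension $N$, a line $\Gamma_i\subset H_{v_i}$ for $i=1,2,3$, and elements $g_1,\dots,g_s\in K^*$ whose classes span
\[
G \text{ in } H_\lambda,\qquad H_{\lambda'} \text{ in } H_{\lambda'} \text{ for each dyadic } \lambda'\neq\lambda,\qquad \Gamma_i \text{ in } H_{v_i}\ (i=1,2,3).
\]
Such elements exist: for each of these places and each vector in a basis of the subspace prescribed there, (F3) gives an element with that class at that place and trivial class at the other places of the list.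

\subsection*{The system}
Let $F\supseteq K$ be a field. For $x=(x_1,x_2,x_3)$ and $y=(y_1,y_2,y_3)$ in $(F^*)^3$ put
\[
\alpha=(x_1,y_2),\qquad\beta=(x_2,y_1),
\]
and consider the following equations in $\mathrm{Br}(F)[2]$:
\begin{equation}\label{eq:E}
\big((x_i,y_j)\big)_{i,j}=M(\alpha,\beta)+\mathrm{diag}(D_1,D_2,D_3),\qquad (x_i,g_k)=0\ \text{ for all } i,k.\tag{E}
\end{equation}
The $(1,2)$ and $(2,1)$ entries of the matrix equation are tautologies. The other seven entries read
\begin{align*}
(x_1,y_1)&=\alpha+\beta+D_1, & (x_2,y_2)&=\alpha+\beta+D_2, & (x_3,y_3)&=\beta+D_3,\\
(x_1,y_3)&=0, & (x_2,y_3)&=\alpha+\beta, & (x_3,y_1)&=\beta,\qquad (x_3,y_2)=\alpha.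
\end{align*}
Each of the $7+3s$ equations says that a sum of quaternion classes vanishes, and a solution depends only on the classes of the $x_i$ and $y_j$ in $H_F$.

\subsection*{The variety}
The vanishing of a Brauer class is detected by a rational point on a Severi--Brauer variety. For a central simple algebra $A$ of degree $n$ over $F$, the variety $\mathrm{SB}(A)$ parametrizes the right ideals of dimension $n$. It becomes isomorphic to $\mathbf{P}^{n-1}$ over $\overline F$, and it has an $F$-point if and only if the class of $A$ in $\mathrm{Br}(F)$ is $0$. The construction works in families. An \emph{Azumaya algebra} of degree $n$ on a scheme $Y$ is a locally free $\mathcal{O}_Y$-algebra $\mathcal A$ whose fibers are central simple algebras of degree $n$. Its Severi--Brauer scheme $\mathrm{SB}(\mathcal A)\to Y$ is the closed subscheme of right ideals in the Grassmannian of rank $n$ subbundles of $\mathcal A$. It is smooth and projective over $Y$, and its fiber over a point $t\in Y(F)$ is the Severi--Brauer variety of the fiber $\mathcal A(t)$.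

Let $T=\mathbf{G}_{m,K}^6$ with coordinates $x_i,y_j$. Since $2$ and the coordinates are invertible on $T$, the relations that define quaternion algebras give Azumaya algebras $(x_i,y_j)$ and $(x_i,g_k)$ of degree $2$ on $T$, and so do constant quaternion algebras representing the $D_i$. To each of the $7+3s$ equations we attach the tensor product of the quaternion algebras that occur in it. Let $V\to T$ be the fiber product over $T$ of the corresponding Severi--Brauer schemes. The seven displayed equations give algebras of degrees $16,16,8,2,8,4,4$ and the others give conics, so $\dim V=6+51+3s=57+3s$.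

\begin{proposition}\label{prop:V}
The variety $V$ is smooth, quasi-projective and geometrically integral over $K$. For every field $F\supseteq K$, a point $(x,y)\in T(F)$ is the image of a point of $V(F)$ if and only if it is a solution of \eqref{eq:E}. In particular $V(F)\neq\emptyset$ if and only if \eqref{eq:E} has a solution over $F$.
\end{proposition}

\begin{proof}
The morphism $V\to T$ is smooth and projective, and $T$ is smooth and affine, so $V$ is smooth and quasi-projective. Work over $\overline K$ and let $W_1,W_2$ be nonempty open subsets of $V$. A smooth morphism is open and $T$ is irreducible, so the images of $W_1$ and $W_2$ have a common closed point $t$. The fiber over $t$ is a product of projective spaces, hence irreducible, and it meets both $W_1$ and $W_2$; so $W_1\cap W_2\neq\emptyset$. Thus $V$ is geometrically irreducible and, being smooth, geometrically integral. The fiber over $(x,y)\in T(F)$ is a product of Severi--Brauer varieties over $F$. It has an $F$-point if and only if all $7+3s$ classes vanish, and since these classes are sums of elements of order at most $2$, their vanishing is \eqref{eq:E}.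
\end{proof}

\section{The case $K=\mathbf{Q}$}\label{sec:Q}

Over $\mathbf{Q}$ all data can be written down. Here $\lambda=2$ is the only dyadic place and $N=1$. Take $v_1,v_2,v_3=3,5,7$ and
\[
D_1=(-1,3),\qquad D_2=(2,5),\qquad D_3=(-1,7).
\]
Each $D_i$ is unramified at the real place, because one entry is positive, and at the odd primes other than $v_i$, because both entries are units. It is ramified at $v_i$, because $-1,2,-1$ are nonsquares modulo $3,5,7$, and so it is ramified at $2$ by reciprocity. The number $5$ is a nonsquare in each of $\mathbf{Q}_2,\mathbf{Q}_3,\mathbf{Q}_5,\mathbf{Q}_7$, so we may take $s=1$ and $g_1=5$, with $G$ and the $\Gamma_i$ the lines spanned by its class. The variety $V$ has dimension $60$.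

\subsection*{Solutions over $\mathbf{Q}_2$}
The classes of $-1,2,5$ form a basis of $H_2$. We have $(-1,2)=(-1,5)=0$ because $2$ and $5$ are sums of two squares, and $(5,5)=(5,-5)+(5,-1)=0$. The class $(-1,-1)$ is ramified at the real place and at no odd prime, and $(5,2)=D_2$, so $\langle-1,-1\rangle_2=\langle5,2\rangle_2=1$. Hence the condition $\langle x_i,5\rangle_2=0$ confines the $x_i$ to the plane $U$ spanned by $-1$ and $5$, and the pair $(\langle-1,y\rangle_2,\langle5,y\rangle_2)$ equals $(0,0),(1,0),(0,1),(1,1)$ for $y=1,-1,2,-2$. The matrix equation is $B=M(\alpha,\beta)+I$. For $(\alpha,\beta)=(0,0)$ it would ask for a matrix of rank $3$ from a plane. The other three values occur: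
\[
\begin{array}{c|c|c|c}
(\alpha,\beta)&\text{rows of }M(\alpha,\beta)+I&x&y\\ \hline
(1,0)&(0,1,0),\ (0,0,1),\ (0,1,1)&(-1,5,-5)&(1,-1,2)\\
(0,1)&(0,0,0),\ (1,0,1),\ (1,0,0)&(1,-1,5)&(-2,1,-1)\\
(1,1)&(1,1,0),\ (1,1,0),\ (1,1,0)&(-1,-1,-1)&(-1,-1,1)
\end{array}
\]
At all other places $\alpha$ and $\beta$ vanish (Proposition~\ref{prop:local} below), so reciprocity leaves no solution over $\mathbf{Q}$.

\subsection*{Solutions over larger fields}
Over $L=\mathbf{Q}(\sqrt5)$ the local degrees at $2,3,5,7$ are all $2$, so the $D_i$ vanish by (F2) and $x=y=(1,1,1)$ is a solution.

Over $L=\mathbf{Q}(\sqrt{17})$ the prime $2$ splits, since $17\equiv1\pmod 8$, and $3,5,7$ are inert, since $17$ is congruent to the nonsquares $2,2,3$. So $D_1,D_2,D_3$ are ramified exactly at the two places above $2$, and they all become equal to $D=(-1,3)$. Take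
\begin{equation}\label{eq:sol17}
x=(-1,-1,-1),\qquad y=(3,3,1).
\end{equation}
Then $(x_i,5)=0$, $\alpha=\beta=D$, and both sides of the matrix equation have three rows $(D,D,0)$. This solution has the value $(1,1)$ at each of the two places above $2$.

Over a cubic field in which $2$ splits completely, no two of the three values can be equal if the sum is to vanish. One uses the three rows of the table, one at each place above $2$: the values of $\alpha$ are $1,0,1$ and those of $\beta$ are $0,1,1$. Section~\ref{sec:global} shows that such local solutions come from a global one.

\begin{remark}\label{rem:distinct}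
The places $v_1,v_2,v_3$ must not all be equal. If $D_2$ and $D_3$ are replaced by $D_1=(-1,3)$, then \eqref{eq:sol17} is a solution over $\mathbf{Q}$: the shift at $3$ is now $I$, and the nonzero values of $(\alpha,\beta)$ at $2$ and at $3$ cancel.
\end{remark}

\section{The local values of $\alpha$ and $\beta$}\label{sec:local}

Return to an arbitrary $K$. Let $L/K$ be a finite extension, possibly trivial, and let $w$ be a place of $L$. Put
\[
C_w=\mathrm{diag}\big((D_1)_w,(D_2)_w,(D_3)_w\big)\in M_3(\mathbf{F}_2),\qquad U_w=\{g_1,\dots,g_s\}^{\perp}\subseteq H_w,
\]
and let $A_w\subseteq\mathbf{F}_2^2$ be the set of values $(\alpha,\beta)$ taken on the solutions of \eqref{eq:E} over $L_w$.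

\begin{lemma}\label{lem:criterion}
A vector $\varepsilon\in\mathbf{F}_2^2$ lies in $A_w$ if and only if $\mathrm{rank}\,(M(\varepsilon)+C_w)\le\dim U_w$.
\end{lemma}

\begin{proof}
A solution over $L_w$ with value $\varepsilon$ consists of $x_i\in U_w$ and $y_j\in H_w$ with $(\langle x_i,y_j\rangle_w)=M(\varepsilon)+C_w$. Conversely, if $x_i\in U_w$ and $y_j\in H_w$ satisfy this equation, then its $(1,2)$ and $(2,1)$ entries give $(\alpha,\beta)=\varepsilon$, because $C_w$ is diagonal, and so $(x,y)$ is a solution with value $\varepsilon$. Now apply Lemma~\ref{lem:rank}.
\end{proof}

\begin{proposition}\label{prop:local}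
Let $w$ lie above the place $v$ of $K$ and put $d=[L_w:K_v]$.
\begin{enumerate}
\item If $d=1$ and $v\neq\lambda$, then $A_w=\{0\}$.
\item If $d=1$ and $v=\lambda$, then $A_w=\mathbf{F}_2^2\setminus\{0\}$.
\item If $v\neq\lambda$, then $0\in A_w$.
\item If $d\ge2$ and $v=\lambda$, then $A_w=\mathbf{F}_2^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $d=1$, so that $L_w=K_v$, $C_w=C_v$ and $U_w=U_v$. By nondegeneracy, $\dim U_v$ is the codimension in $H_v$ of the span of the $g_k$. This is $(N+2)-N=2$ at $\lambda$, it is $2-1=1$ at $v_i$, it is $0$ at the other dyadic places, and it is at most $\dim H_v\le2$ at the remaining places. Let $E_{ii}$ be the matrix whose only nonzero entry is a $1$ in position $(i,i)$. Lemma~\ref{lem:matrices}, together with the fact that adding $E_{ii}$ lowers the rank by at most $1$, gives the following table, in which $\varepsilon\neq0$.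
\[
\begin{array}{l|c|c|c|c}
v&C_v&\dim U_v&\mathrm{rank}\,C_v&\mathrm{rank}\,(M(\varepsilon)+C_v)\\ \hline
\text{archimedean, or odd and }\neq v_i&0&\le2&0&3\\
\text{dyadic and }\neq\lambda&0&0&0&3\\
v_i&E_{ii}&1&1&\ge2\\
\lambda&I&2&3&\le2
\end{array}
\]
Since $M(0)=0$, Lemma~\ref{lem:criterion} says that $0\in A_v$ when the fourth column is at most the third, and that $\varepsilon\in A_v$ when the fifth column is at most the third. In the first three rows the former holds and the latter fails; in the last row it is the other way around. This proves (1) and (2).

For general $d$ we have $C_w=d\,C_v$ by (F2). The span of the $g_k$ in $H_w$ is the image of their span in $H_v$, so its dimension does not grow. If $v\notin\{\lambda,v_1,v_2,v_3\}$, then $C_w=0$ has rank $0$. If $v=v_i$, then $\mathrm{rank}\,C_w\le1$, while $\dim U_w\ge2-\dim\Gamma_i=1$. In both cases $0\in A_w$, which proves (3). If $v=\lambda$ and $d\ge2$, then $\dim H_w=Nd+2$ and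
\[
\dim U_w\ge Nd+2-N=N(d-1)+2\ge3,
\]
so the rank condition holds for every $\varepsilon$. This proves (4).
\end{proof}

\begin{remark}
Part (4) is the reason for taking $\lambda$ dyadic: only there does $\dim H_w$ grow with the local degree. If $\lambda$ were odd and inert in a cubic extension, then at the place $w$ above it we would have $C_w=I$ and $\dim H_w=2$, so $0\notin A_w$, with no second place above $\lambda$ to cancel the nonzero value.
\end{remark}

\begin{corollary}\label{cor:noK}
$V(K)=\emptyset$.
\end{corollary}

\begin{proof}
A point of $V(K)$ gives a solution of \eqref{eq:E} over $K$, and $(\alpha_v,\beta_v)\in A_v$ for every place $v$. By Proposition~\ref{prop:local}(1), $\alpha_v=\beta_v=0$ for $v\neq\lambda$. Reciprocity gives $\alpha_\lambda=\beta_\lambda=0$, which contradicts Proposition~\ref{prop:local}(2).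
\end{proof}

The next corollary is the only point of the proof where $L\neq K$ is used.

\begin{corollary}\label{cor:sum}
Let $L/K$ be finite of degree $r\ge2$. There are $\varepsilon_w\in A_w$, for the places $w$ of $L$ above $\lambda$, with $\sum_{w\mid\lambda}\varepsilon_w=0$.
\end{corollary}

\begin{proof}
Suppose that some $w_0\mid\lambda$ has local degree at least $2$. Choose any $\varepsilon_w\in A_w$ at the other places above $\lambda$, and let $\varepsilon_{w_0}$ be their sum; it lies in $A_{w_0}=\mathbf{F}_2^2$. Otherwise all local degrees are $1$. They add up to $r$, so there are exactly $r$ places above $\lambda$, and we need $r$ nonzero vectors with sum $0$. For even $r$ take $r$ copies of $(1,0)$. For odd $r\ge3$ take $(1,0),(0,1),(1,1)$ and $r-3$ further copies of $(1,0)$.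
\end{proof}

\section{From local solutions to a global solution}\label{sec:global}

Let $L/K$ be finite, and let $S$ be the finite set of places of $L$ that are archimedean, or dyadic, or above some $v_i$, or finite with some $g_k$ not a unit. A place $w\notin S$ is odd, the $g_k$ are units there, and $C_w=0$. Reciprocity for the classes $D_i$ over $L$ gives $\sum_{w\in S}C_w=0$.

Global elements that approximate local solutions at the places of $S$ solve \eqref{eq:E} at those places. The difficulty is at the primes outside $S$ that divide them. Lemma~\ref{lem:prime} allows each element only one such prime, and we arrange that each symbol is in doubt at only one prime. There reciprocity computes it.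

\begin{proposition}\label{prop:global}
Suppose that there are $\varepsilon_w\in A_w$ for $w\in S$ with $\sum_{w\in S}\varepsilon_w=0$. Then \eqref{eq:E} has a solution over $L$.
\end{proposition}

\begin{proof}
For $w\in S$ choose a solution $x_{i,w},y_{j,w}\in H_w$ over $L_w$ with value $\varepsilon_w$. Then $\langle x_{i,w},g_k\rangle_w=0$, and additivity of $M$ gives
\begin{equation}\label{eq:sum}
\sum_{w\in S}\big(\langle x_{i,w},y_{j,w}\rangle_w\big)_{i,j}=M\Big(\sum_{w\in S}\varepsilon_w\Big)+\sum_{w\in S}C_w=0 .
\end{equation}
Lemma~\ref{lem:prime} with $\Sigma=S$ gives distinct primes $\mathfrak p_1,\mathfrak p_2,\mathfrak p_3\notin S$ and $x_1,x_2,x_3\in L^*$ such that $x_i$ has class $x_{i,w}$ for $w\in S$ and is a unit outside $S\cup\{\mathfrak p_i\}$. Put $S'=S\cup\{\mathfrak p_1,\mathfrak p_2,\mathfrak p_3\}$. Lemma~\ref{lem:prime} with $\Sigma=S'$ gives primes $\mathfrak q_1,\mathfrak q_2,\mathfrak q_3\notin S'$ and $y_1,y_2,y_3\in L^*$ such that $y_j$ has class $y_{j,w}$ for $w\in S$, is a square at $\mathfrak p_1,\mathfrak p_2,\mathfrak p_3$, and is a unit outside $S'\cup\{\mathfrak q_j\}$.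

At $w\in S$ the pair $(x,y)$ has the classes of the chosen solution, so \eqref{eq:E} holds over $L_w$. We claim that all symbols $\langle x_i,g_k\rangle_w$ and $\langle x_i,y_j\rangle_w$ vanish for $w\notin S$.

\emph{The symbol $(x_i,g_k)$.} It vanishes at the places of $S$. At $w\notin S\cup\{\mathfrak p_i\}$ both entries are units, so it vanishes by (F1). By reciprocity it vanishes at the one remaining place $\mathfrak p_i$.

\emph{The symbol $(x_i,y_j)$.} At $\mathfrak p_1,\mathfrak p_2,\mathfrak p_3$ the element $y_j$ is a square. At $w\notin S'\cup\{\mathfrak q_j\}$ both entries are units. So $\mathfrak q_j$ is the only place outside $S$ where the symbol could be nonzero, and reciprocity and \eqref{eq:sum} give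
\[
\langle x_i,y_j\rangle_{\mathfrak q_j}=\sum_{w\in S}\langle x_i,y_j\rangle_w=0 .
\]

This proves the claim. For $w\notin S$ we now have $\alpha_w=\beta_w=0$ and $C_w=0$, so both sides of every equation in \eqref{eq:E} vanish over $L_w$. Thus \eqref{eq:E} holds at every place of $L$, and it holds over $L$ because $\mathrm{Br}(L)\to\bigoplus_w\mathrm{Br}(L_w)$ is injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
The variety $V$ has the required geometric properties by Proposition~\ref{prop:V}, and $V(K)=\emptyset$ by Corollary~\ref{cor:noK}. Let $L/K$ be a nontrivial algebraic extension. It contains the nontrivial finite extension $K(\theta)$ for any $\theta\in L\setminus K$, so we may assume that $L/K$ is finite. Take $\varepsilon_w$ from Corollary~\ref{cor:sum} for $w\mid\lambda$, and $\varepsilon_w=0$ at the other places of $S$, which is allowed by Proposition~\ref{prop:local}(3). By Proposition~\ref{prop:global} the system \eqref{eq:E} has a solution over $L$, and $V(L)\neq\emptyset$ by Proposition~\ref{prop:V}.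
\end{proof}

\section{A smooth projective model}\label{sec:compact}

Resolving the singularities of the closure of $V$ in a projective space (Hironaka) gives a smooth projective variety $X$ over $K$ that contains $V$ as a dense open subvariety; it is geometrically integral because $V$ is. We have $X(L)\supseteq V(L)\neq\emptyset$ for $L\neq K$. The danger is a $K$-point on the boundary $X\setminus V$, where the functions $x_i,y_j$ may have zeros and poles. To exclude it we extend $\alpha$ and $\beta$ to $X$ and approximate the point by local points of $V$.

Let $Y$ be a smooth, quasi-projective, integral variety over $K$ with function field $K(Y)$, and let $\mathrm{Br}(Y)$ be the group of classes of Azumaya algebras on $Y$. A class $c\in\mathrm{Br}(Y)$ has a value $c(P)\in\mathrm{Br}(F)$ at every point $P\in Y(F)$, compatibly with extension of $F$. For a point $\xi\in Y$ of codimension one with residue field $\kappa$ and valuation $v_\xi$ there is a \emph{residue} homomorphism $\partial_\xi\colon\mathrm{Br}(K(Y))[2]\to H_\kappa$. On symbols it is given by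
\begin{equation}\label{eq:residue}
\partial_\xi(x,y)=\big[\,(-1)^{mn}\,\overline{x^{n}y^{-m}}\,\big],\qquad m=v_\xi(x),\quad n=v_\xi(y),
\end{equation}
where the bar denotes reduction of a unit to $\kappa$; in particular the constant quaternion classes $D_i$ have zero residue. We use one more standard fact.

\begin{itemize}
\item[(F5)] \emph{Purity.} The map $\mathrm{Br}(Y)\to\mathrm{Br}(K(Y))$ is injective, and a class in $\mathrm{Br}(K(Y))[2]$ lies in its image if all its residues $\partial_\xi$ vanish.
\end{itemize}

\begin{lemma}\label{lem:extend}
The classes $\alpha=(x_1,y_2)$ and $\beta=(x_2,y_1)$ in $\mathrm{Br}(V)$ are restrictions of classes in $\mathrm{Br}(X)$.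
\end{lemma}

\begin{proof}
By (F5) for $X$ and for $V$ it suffices to show that $\partial_\xi\alpha=\partial_\xi\beta=0$ at each point $\xi\in X$ of codimension one. The argument is the one used at odd places: a matrix of residues has rank at most $2$. Let $\pi$ be a uniformizer at $\xi$ and write $x_i=\pi^{m_i}u_i$, $y_j=\pi^{n_j}t_j$ with units $u_i,t_j$. By \eqref{eq:residue},
\[
\partial_\xi(x_i,y_j)=n_j[\bar u_i]+m_i[\bar t_j]+m_in_j[-1]\quad\text{in }H_\kappa .
\]
The space $H_\kappa$ may be large, so we test with an arbitrary linear form $\varphi\colon H_\kappa\to\mathbf{F}_2$. The matrix $R$ with entries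
\[
R_{ij}=\varphi\big(\partial_\xi(x_i,y_j)\big)=\varphi(\bar u_i)\cdot n_j+m_i\cdot\big(\varphi(\bar t_j)+n_j\varphi(-1)\big)
\]
is a sum of two matrices of the form $pq^{T}$, so $\mathrm{rank}\,R\le2$. The generic point of $V$ is a point of $V(K(X))$ above $(x,y)\in T(K(X))$, so \eqref{eq:E} holds in $\mathrm{Br}(K(X))$ by Proposition~\ref{prop:V}. Applying the homomorphism $\varphi\circ\partial_\xi$ to the matrix equation gives $R=M(\varphi(\partial_\xi\alpha),\varphi(\partial_\xi\beta))$. By Lemma~\ref{lem:matrices}, $\varphi(\partial_\xi\alpha)=\varphi(\partial_\xi\beta)=0$. A vector killed by all linear forms is $0$.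
\end{proof}

We keep the names $\alpha,\beta$ for the extended classes.

\begin{lemma}\label{lem:boundary}
For every place $v$ of $K$ and every $P\in X(K_v)$ we have $(\alpha(P),\beta(P))\in A_v$.
\end{lemma}

\begin{proof}
For $P\in V(K_v)$ this holds because the image of $P$ in $T(K_v)$ is a solution of \eqref{eq:E}. It is therefore enough to see that $P$ is a $v$-adic limit of points of $V(K_v)$ and that $\alpha$ and $\beta$ are constant near $P$.

Since $X$ is smooth, the implicit function theorem identifies a neighborhood of $P$ in $X(K_v)$ with a neighborhood of $0$ in $K_v^{\dim X}$. Since $X_{K_v}$ is integral, there is a nonzero regular function $h$ on an affine neighborhood of $P$ that vanishes on $X\setminus V$. Its power series at $P$ is nonzero, because the local ring at $P$ is a domain that embeds in its completion. So $h$ does not vanish identically on any neighborhood of $P$, and $P$ is a limit of points of $V(K_v)$.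

Let $\mathcal A$ be an Azumaya algebra on $X_{K_v}$ with fiber $A$ at $P$. The algebra $\mathcal A\otimes A^{\mathrm{op}}$ has trivial class at $P$, so its Severi--Brauer scheme $Z$ has a $K_v$-point above $P$. The morphism $Z\to X_{K_v}$ is smooth, so $Z(K_v)\to X(K_v)$ is open, and its image is a neighborhood of $P$ on which the class of $\mathcal A$ equals that of $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:proj}]
It remains to show that $X(K)=\emptyset$. If $P\in X(K)$, then $\alpha(P),\beta(P)$ are classes in $\mathrm{Br}(K)[2]$ with $(\alpha(P)_v,\beta(P)_v)\in A_v$ for every $v$, by Lemma~\ref{lem:boundary}. The proof of Corollary~\ref{cor:noK} used nothing else, and it gives the same contradiction.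
\end{proof}

\section{A cone and a single polynomial}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Embed the variety $X$ of Theorem~\ref{thm:proj} in $\mathbf{P}^n_K$, and let $F_1,\dots,F_m$ be homogeneous polynomials in $n+1$ variables that generate its ideal.

(1) Let $V'\subset\mathbf{P}^{n+1}$ be the projective cone over $X$, defined by the same polynomials in a space with one more coordinate, and let $O=(0:\dots:0:1)$ be its vertex. The cone is geometrically integral, because the ideal generated by the $F_k$ over $\overline K$ is prime and remains prime when a variable is adjoined. Projection from $O$ maps $V'(K)\setminus\{O\}$ to $X(K)=\emptyset$, so $V'(K)=\{O\}$. If $L\neq K$, a point of $X(L)$ gives an $L$-point of $V'$ with last coordinate $0$, which is not $O$. A subvariety isomorphic to an open subvariety of $\mathbf{P}^1$ would contribute infinitely many $K$-points.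

(2) We must replace $m$ equations by one, and projective space by affine space. A norm form does the first and a product over the standard charts does the second. Let $K'/K$ be an extension of degree $m$, for instance one generated by a root of an Eisenstein polynomial, with basis $e_1,\dots,e_m$, and let $\Phi(t_1,\dots,t_m)$ be the norm of $\sum_kt_ke_k$. This is a form of degree $m$ whose only zero in $K^m$ is $0$. For $i=0,\dots,n$ let $F_k^{(i)}$ be obtained from $F_k$ by setting the $i$-th coordinate equal to $1$ and naming the other coordinates $T_1,\dots,T_n$. Put
\[
f=\prod_{i=0}^{n}\Phi\big(F_1^{(i)},\dots,F_m^{(i)}\big).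
\]
At a zero of $f$ in $K^n$ some factor vanishes, so $F_1^{(i)},\dots,F_m^{(i)}$ vanish for some $i$, and this gives a point of $X(K)=\emptyset$. If $L\neq K$, a point of $X(L)$ has $i$-th coordinate $1$ for some $i$ after scaling. Its other coordinates are a common zero of the $F_k^{(i)}$ in $L^n$, and hence a zero of $f$, since $\Phi(0,\dots,0)=0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Elliptic Curves, Logic, And Diophantine Stability},
\texttt{https://\allowbreak bpb-us-e1.\allowbreak wpmucdn.\allowbreak com/\allowbreak sites.\allowbreak harvard.\allowbreak edu/\allowbreak dist/\allowbreak a/\allowbreak 189/\allowbreak files/\allowbreak 2023/\allowbreak 01/\allowbreak Elliptic-\allowbreak curves-\allowbreak Logic-\allowbreak and-\allowbreak Diophantine-\allowbreak stability.pdf}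

\end{thebibliography}
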